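# Asymmetric width $2$ against bounded hardness: strong separation of the classes $\mathcal{UC}_k$ and $\mathcal{WC}_k$

## Clause-sets, restrictions, equivalence

A literal is a variable or a complemented variable, and $\overline{x}$ is the complement of the literal $x$. A clause is a finite, complement-free set of literals, a clause-set is a finite set of clauses, and $\perp$ is the empty clause. For a clause-set $F$, $\mathrm{var}(F)$ is the set of variables occurring in $F$, and $\mathrm{lit}(F)$ is the set of literals $x$ such that $x$ or $\overline{x}$ occurs in $F$. The size of $F$ is its total number of literal occurrences.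

For a partial assignment $\varphi$, the restriction $\varphi*F$ is obtained by removing the satisfied clauses and then removing the falsified literals from the clauses that remain. We write $\langle x\to\varepsilon\rangle$ for the partial assignment giving the literal $x$ the value $\varepsilon$. For example, with
$$F=\{\{a,b\},\{a,\overline{b}\}\}$$
we get $\langle a\to0\rangle*F=\{\{b\},\{\overline{b}\}\}$ and $\langle a\to1\rangle*F=\emptyset$. A restriction of an unsatisfiable clause-set is unsatisfiable.

We write $F\models C$ if every assignment satisfying $F$ satisfies the clause $C$. Such a $C$ is called an implicate of $F$, and a prime implicate if no proper subset of it is an implicate. Two clause-sets are equivalent if they have the same satisfying assignments, where we use total assignments of the variables of both. So a clause-set equivalent to $F$ may contain variables that are not in $F$. The set $F$ above is equivalent to $\{\{a\}\}$.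

## The reductions $r_k$ and hardness

**Definition (reductions).** Put $r_0(F)=\{\perp\}$ if $\perp\in F$, and $r_0(F)=F$ otherwise. For $k\ge0$ put $r_{k+1}(F)=r_{k+1}(\langle x\to1\rangle*F)$ if there is a literal $x\in\mathrm{lit}(F)$ with $r_k(\langle x\to0\rangle*F)=\{\perp\}$, and $r_{k+1}(F)=F$ otherwise.

So $r_1$ is unit-clause propagation: $\langle x\to0\rangle*F$ contains $\perp$, for $\perp\notin F$, exactly if $\{x\}\in F$. The reduction $r_2$ may set $x$ to $1$ as soon as unit-clause propagation refutes $x=0$.

**Definition (hardness).** For unsatisfiable $F$, $\mathrm{hd}(F)$ is the least $k$ with $r_k(F)=\{\perp\}$. For arbitrary $F$, $\mathrm{hd}(F)$ is the maximum of $\mathrm{hd}(\varphi*F)$ over all partial assignments $\varphi$ with $\varphi*F$ unsatisfiable, and $0$ if there is no such $\varphi$.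

Two examples. First let $S=\{\{a,b\},\{a,\overline b\},\{\overline a,b\},\{\overline a,\overline b\}\}$. There is no unit clause, so $r_1(S)=S$. But $r_1$ refutes both $\langle a\to0\rangle*S=\{\{b\},\{\overline b\}\}$ and $\langle a\to1\rangle*S$, which is the same set. Hence $r_2(S)=\{\perp\}$ and $\mathrm{hd}(S)=2$. Second, take the satisfiable $F=\{\{a,b\},\{a,\overline b\}\}$. A restriction of $F$ is unsatisfiable only if $a\to0$ is part of it. The worst case is $\{\{b\},\{\overline b\}\}$, of hardness $1$, so $\mathrm{hd}(F)=1$. The equivalent clause-set $\{\{a\}\}$ has hardness $0$. So hardness belongs to the representation: rewriting can lower it, and we shall ask what this costs in size.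

## Resolution with one short parent: asymmetric width

A resolution step derives $C\cup D$ from parents $C\cup\{z\}$ and $D\cup\{\overline z\}$ (with $z\notin C$, $\overline z\notin D$), where $C\cup D$ must be complement-free. A refutation of $F$ derives $\perp$ from the clauses of $F$.

**Definition (asymmetric width).** For unsatisfiable $F$, $\mathrm{awid}(F)$ is the least $k$ such that $F$ has a resolution refutation in which at every step at least one of the two parents has length at most $k$. For arbitrary $F$, $\mathrm{awid}(F)$ is the maximum of $\mathrm{awid}(\varphi*F)$ over all $\varphi$ with $\varphi*F$ unsatisfiable, and $0$ if there is no such $\varphi$.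

The set $S$ above has asymmetric width $2$: with bound $1$ no step is possible, and with bound $2$ we derive $\{a\}$, $\{\overline a\}$ and $\perp$. The point of the asymmetry is that the other parent may be long. For example, from
$$\{a_1,a_2,b_1,b_2\},\quad \{\overline{a_1},\overline u\},\ \{\overline{a_2},\overline u\},\ \{\overline{b_1},\overline v\},\ \{\overline{b_2},\overline v\}$$
one derives successively $\{a_2,b_1,b_2,\overline u\}$, $\{b_1,b_2,\overline u\}$, $\{b_2,\overline u,\overline v\}$, $\{\overline u,\overline v\}$. Each step has one parent of length $2$, and some of the other parents have length $4$. This small derivation is the germ of the construction below.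

**Definition (classes).** For $k\in\mathbb N_0$ let
$$\mathcal{UC}_k:=\{F:\mathrm{hd}(F)\le k\},\qquad \mathcal{WC}_k:=\{F:\mathrm{awid}(F)\le k\}.$$

For example, $\{\{a\}\}\in\mathcal{UC}_0$, $\{\{a,b\},\{a,\overline b\}\}\in\mathcal{UC}_1\setminus\mathcal{UC}_0$, and the set $S$ is not in $\mathcal{UC}_1$. The following relations are known, and we use them as given:

- $\mathcal{UC}_0\subset\mathcal{UC}_1\subset\cdots$ and $\mathcal{WC}_0\subset\mathcal{WC}_1\subset\cdots$;
- $\mathcal{UC}_0=\mathcal{WC}_0$ and $\mathcal{UC}_1=\mathcal{WC}_1$;
- $\mathcal{UC}_k\subset\mathcal{WC}_k$ for $k\ge2$;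
- $\mathcal{UC}_{k+1}\not\subseteq\mathcal{WC}_k$ for $k\ge0$;
- $\mathcal{WC}_3\not\subseteq\mathcal{UC}_k$ for all $k\ge0$.

## Strong separation and the conjecture

**Definition (strong separation).** Strong separation holds between classes $\mathcal C$ and $\mathcal D$ if there is a sequence of clause-sets $F_n\in\mathcal C$ of size polynomial in $n$ such that, for every sequence of clause-sets $G_n\in\mathcal D$ with each $G_n$ equivalent to $F_n$, the size of $G_n$ is exponential in $n$.

If $\mathcal C\subseteq\mathcal D$, strong separation fails, since we can take $G_n=F_n$. A positive example, between $\mathcal{UC}_1$ and $\mathcal{UC}_0$, is worked out by hand below. Note also that strong separation between $\mathcal C_0$ and $\mathcal D_0$ gives strong separation between any $\mathcal C\supseteq\mathcal C_0$ and any $\mathcal D\subseteq\mathcal D_0$.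

**Theorem (Gwynne and Kullmann).** For all $k\ge0$, strong separation holds between $\mathcal{UC}_{k+1}$ and $\mathcal{WC}_k$.

We call this theorem GK. The paper "Towards a theory of good SAT representations" (https://www.cs.swan.ac.uk/~csoliver/Artikel/2014_Tokyo.pdf) states the following conjecture: *strong separation holds between classes $\mathcal C,\mathcal D\in\{\mathcal{UC}_p,\mathcal{WC}_q\}$ (where $p,q\in\mathbb N_0$) iff it is not trivially false, that is, iff $\mathcal C\not\subseteq\mathcal D$.* In plain words: whenever some clause-set in $\mathcal C$ fails to lie in $\mathcal D$, are there also short clause-sets in $\mathcal C$ that can be rewritten into $\mathcal D$ only at exponential cost? The answer is yes.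

**Theorem A.** For all $k\ge1$, $n\ge1$ there is a clause-set $F_{k,n}\in\mathcal{WC}_2\cap\mathcal{UC}_{k+1}$ of size at most $8n4^k$, with clauses of length at most $4$, such that every $G\in\mathcal{UC}_k$ equivalent to $F_{k,n}$ has at least $2^{\lceil n/2\rceil}$ clauses (and hence size at least $2^{\lceil n/2\rceil}$).

**Theorem B (the conjecture).** For $\mathcal C,\mathcal D\in\{\mathcal{UC}_p,\mathcal{WC}_q:p,q\in\mathbb N_0\}$, strong separation holds between $\mathcal C$ and $\mathcal D$ iff $\mathcal C\not\subseteq\mathcal D$. In particular $\mathcal{WC}_2\not\subseteq\mathcal{UC}_k$ for all $k$.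

**Theorem C (intersections).** Let $\mathcal{UC}_\infty=\mathcal{WC}_\infty$ be the class of all clause-sets, and $\mathcal E_{p,q}:=\mathcal{UC}_p\cap\mathcal{WC}_q$ for $p,q\in\mathbb N_0\cup\{\infty\}$. Strong separation holds between $\mathcal E_{p,q}$ and $\mathcal E_{p',q'}$ iff $\mathcal E_{p,q}\not\subseteq\mathcal E_{p',q'}$.

**Corollary D.** With $k(n)=\max(1,\lceil\log_2n\rceil)$, the clause-sets $F_{k(n),n}\in\mathcal{WC}_2$ have size $\le32n^3$, but every equivalent clause-set in $\mathcal{UC}_{k(n)}$ has at least $2^{n/2}$ clauses.

The index $2$ in Theorem A cannot be lowered. Since $\mathcal{WC}_1=\mathcal{UC}_1\subseteq\mathcal{UC}_k$, a clause-set in $\mathcal{WC}_1$ of size at most $8n4^k$ is itself an equivalent member of $\mathcal{UC}_k$, and for fixed $k$ and large $n$ it has fewer than $2^{\lceil n/2\rceil}$ clauses.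

## Every non-inclusion reduces to GK or to $\mathcal{WC}_2\cap\mathcal{UC}_{k+1}$ against $\mathcal{UC}_k$

We first derive Theorems B, C and Corollary D from Theorem A, to see why Theorem A is the statement to aim at. The external facts (GK and the listed inclusions) are used in this section only as tools for these derivations. Theorem A itself will be proved from scratch. The direction "inclusion implies no strong separation" was seen above, so only non-inclusions have to be treated.

**Proof of Theorem B.** Let $\mathcal C\not\subseteq\mathcal D$. Recall that $\mathcal{UC}_k\subseteq\mathcal{WC}_k$ for all $k$.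

Suppose $\mathcal C=\mathcal{UC}_p$ and $\mathcal D\in\{\mathcal{UC}_q,\mathcal{WC}_q\}$. If $p\le q$ then $\mathcal C\subseteq\mathcal{UC}_q\subseteq\mathcal{WC}_q$, contradicting $\mathcal C\not\subseteq\mathcal D$. So $p>q$, whence $\mathcal C\supseteq\mathcal{UC}_{q+1}$ and $\mathcal D\subseteq\mathcal{WC}_q$, and GK applies.

Suppose $\mathcal C=\mathcal{WC}_p$ and $\mathcal D=\mathcal{WC}_q$. Then $p>q$ and $\mathcal C\supseteq\mathcal{WC}_{q+1}\supseteq\mathcal{UC}_{q+1}$, and GK applies.

Suppose $\mathcal C=\mathcal{WC}_p$ and $\mathcal D=\mathcal{UC}_q$. If $p\le1$, then $\mathcal C=\mathcal{UC}_p$, which is the first case. If $p\ge2$ and $q=0$, then $\mathcal C\supseteq\mathcal{WC}_1=\mathcal{UC}_1$ and $\mathcal D=\mathcal{WC}_0$, and GK with $k=0$ applies. If $p\ge2$ and $q\ge1$, then $\mathcal C\supseteq\mathcal{WC}_2\cap\mathcal{UC}_{q+1}$, and Theorem A with $k=q$ gives the sequence $(F_{q,n})_n$, of size $O(n)$ for fixed $q$. This last case also shows $\mathcal{WC}_2\not\subseteq\mathcal{UC}_q$ for $q\ge1$, hence for all $q\ge0$. $\square$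

The pairs that GK does not reach are thus among $\mathcal{WC}_p$ versus $\mathcal{UC}_q$ with $p\ge2$. (If moreover $p>q$, then $\mathcal{WC}_p\supseteq\mathcal{UC}_{q+1}$ and GK suffices, so what is left is $q\ge p\ge 2$.)

**Proof of Theorem C.** Let $\mathcal C=\mathcal E_{p,q}\not\subseteq\mathcal D=\mathcal E_{p',q'}$. We first normalize the indices of $\mathcal C$. If $q>p$, then $\mathcal E_{p,q}=\mathcal{UC}_p=\mathcal E_{p,p}$, because $\mathcal{UC}_p\subseteq\mathcal{WC}_p\subseteq\mathcal{WC}_q$; so we may assume $q\le p$. If $q\le1$, then $\mathcal{WC}_q=\mathcal{UC}_q$ and $\mathcal C=\mathcal{UC}_p\cap\mathcal{UC}_q=\mathcal{UC}_q=\mathcal E_{q,q}$; so in this case we may assume $p=q$. Now $\mathcal C\not\subseteq\mathcal{WC}_{q'}$ or $\mathcal C\not\subseteq\mathcal{UC}_{p'}$.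

If $\mathcal C\not\subseteq\mathcal{WC}_{q'}$, then $q'<q\le p$. So $\mathcal{UC}_{q'+1}\subseteq\mathcal{UC}_p$ and $\mathcal{UC}_{q'+1}\subseteq\mathcal{WC}_{q'+1}\subseteq\mathcal{WC}_q$, that is, $\mathcal{UC}_{q'+1}\subseteq\mathcal C$. Since $\mathcal D\subseteq\mathcal{WC}_{q'}$, GK applies.

If $\mathcal C\not\subseteq\mathcal{UC}_{p'}$, then $p'<p$. For $p'=0$ we have $p\ge1$, hence $q\ge1$ (if $q=0$, the normalization gives $p=0$). So $\mathcal{UC}_1=\mathcal{WC}_1$ is contained in $\mathcal C$, while $\mathcal D\subseteq\mathcal{UC}_0=\mathcal{WC}_0$, and GK applies. For $p'\ge1$ we have $p\ge2$, hence $q\ge2$ (if $q\le1$, the normalization gives $p=q\le1$). So $\mathcal{UC}_{p'+1}\cap\mathcal{WC}_2\subseteq\mathcal C$ and $\mathcal D\subseteq\mathcal{UC}_{p'}$, and Theorem A with $k=p'$ applies. $\square$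

**Proof of Corollary D.** For $n\ge2$ we have $k(n)\le\log_2n+1$, so $4^{k(n)}\le4n^2$ and the size is at most $8n\cdot4n^2=32n^3$. For $n=1$ it is at most $8\cdot4=32$. The lower bound is that of Theorem A, as $\lceil n/2\rceil\ge n/2$. $\square$

For each fixed $k$ we have $\mathcal{UC}_k\subseteq\mathcal{UC}_{k(n)}$ for all large $n$. So this one sequence in $\mathcal{WC}_2$ is separated from all $\mathcal{UC}_k$ simultaneously.

## A doubled chain separates $\mathcal{UC}_1$ from $\mathcal{UC}_0$

The simplest level can be done by hand, and it supplies one of the two ingredients of the construction. Consider the chain of implications $1\to x_1\to x_2\to\cdots\to x_{n-1}\to0$, which is contradictory. Write it as clauses $K_1=\{x_1\}$, $K_i=\{\overline{x_{i-1}},x_i\}$ for $1<i<n$, $K_n=\{\overline{x_{n-1}}\}$ (and $K_1=\perp$ if $n=1$). Weaken every clause in two ways by fresh variables: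
$$Q_n:=\{K_i\cup\{w_i^\varepsilon\}:1\le i\le n,\ \varepsilon\in\{0,1\}\}.$$

*$Q_n\in\mathcal{UC}_1$.* Let $\varphi*Q_n$ be unsatisfiable, and run unit-clause propagation on it. If it stops without $\perp$, all remaining clauses have length at least $2$. Those containing some $w_i^\varepsilon$ are satisfied by setting it to $1$. The others are full clauses $\{\overline{x_{i-1}},x_i\}$, satisfied by setting all remaining $x_i$ to $1$. So the result is satisfiable, a contradiction.

*$Q_n$ has at least $2^n$ prime implicates.* For $s:\{1,\dots,n\}\to\{0,1\}$ the clause $C_s=\{w_1^{s(1)},\dots,w_n^{s(n)}\}$ is an implicate, because if all its literals are $0$, the whole chain must hold. It is prime: if $w_t^{s(t)}$ is dropped, set the other $w_i^{s(i)}$ to $0$, all remaining $w$'s to $1$, $x_i=1$ for $i<t$ and $x_i=0$ for $i\ge t$. This satisfies $Q_n$ and falsifies $C_s\setminus\{w_t^{s(t)}\}$.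

*Every $G\in\mathcal{UC}_0$ equivalent to $Q_n$ contains all of them.* Let $C$ be a prime implicate, and let $\varphi$ assign exactly the variables of $C$ so that $C$ is falsified. As $G\models C$, the set $\varphi*G$ is unsatisfiable, so $\perp\in\varphi*G$. This means that some $D\in G$ satisfies $D\subseteq C$. Since $D$ is an implicate, $D=C$.

So strong separation holds between $\mathcal{UC}_1$ and $\mathcal{UC}_0$: the clause-sets $Q_n$ have size at most $6n$, and the equivalents have at least $2^n$ clauses.

The doubling of the $w$'s is essential here. With one variable per step, $Q_n^1:=\{K_i\cup\{w_i\}:1\le i\le n\}$, there are at most $n(n+1)/2$ prime implicates. Let $C$ be one. It contains no $\overline{w_i}$: an assignment that satisfies $Q_n^1$ and falsifies $C\setminus\{\overline{w_i}\}$ keeps both properties when $w_i$ is changed to $1$ (as $w_i\notin C$), and then it falsifies $C$. So $C=D'\cup\{w_i:i\in T\}$ with $D'$ over the $x$'s. Setting the $w_i$ with $i\in T$ to $0$ and the other $w$'s to $1$, we see that $\{K_i:i\in T\}\models D'$. Put $z_0=1$, $z_i=x_i$ for $1\le i\le n-1$, $z_n=0$. Falsifying $D'$ sets some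 of the $x_i$ to $0$ or $1$, so certain positions of $z_0,\dots,z_n$ are now set. Suppose there are no $i<j$ with $z_i$ set to $1$, $z_j$ set to $0$ and $i+1,\dots,j\in T$. Then give the value $1$ to the positions reachable from positions set to $1$ by the implications with index in $T$, and $0$ to all others. This satisfies all $K_i$, $i\in T$, and falsifies $D'$, a contradiction. So such $i<j$ exist. Then $C$ contains the clause consisting of $w_{i+1},\dots,w_j$, of $\overline{x_i}$ if $i>0$, and of $x_j$ if $j<n$. This clause is an implicate, so $C$ equals it by primality. The set of all prime implicates is equivalent to $Q_n^1$. It is also in $\mathcal{UC}_0$: if $\varphi$ makes it unsatisfiable, then the clause of all literals falsified by $\varphi$ is an implicate, so it contains a prime one, and that one becomes $\perp$. Hence $Q_n^1$ separates nothing from $\mathcal{UC}_0$ strongly.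

## From $\mathcal{UC}_0$ to $\mathcal{UC}_k$: prime implicates are no longer forced

For $k\ge1$ the argument just given stops at its third step. For $G\in\mathcal{UC}_k$ we only learn that $r_k$ refutes $\varphi*G$, not that $\perp\in\varphi*G$, and so $G$ need not contain any particular prime implicate. Indeed $Q_n$ itself is a short member of $\mathcal{UC}_1$ having $2^n$ prime implicates, almost none of which it contains.

Another natural attempt is to start from an unsatisfiable clause-set that $r_k$ cannot refute. For $k=1$ take
$$U_1=\{\{a_1,a_2\}\}\cup\{\{c_1,c_2\},\{\overline{c_1},\overline{a_1}\},\{\overline{c_2},\overline{a_1}\}\}\cup\{\{d_1,d_2\},\{\overline{d_1},\overline{a_2}\},\{\overline{d_2},\overline{a_2}\}\}.$$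
Here $a_1=1$ forces $c_1=c_2=0$, which violates $\{c_1,c_2\}$; so $a_1=0$, likewise $a_2=0$, and $\{a_1,a_2\}$ is violated. All clauses have length $2$, so $r_1$ does nothing, and $\mathrm{awid}(U_1)=2$ because resolvents of clauses of length at most $2$ have length at most $2$. But every unsatisfiable clause-set is equivalent to $\{\perp\}\in\mathcal{UC}_0$, so as it stands $U_1$ is useless for strong separation. Weakening its clauses by fresh variables, as we did with the chain, makes it satisfiable, but it still is one fixed set, with no parameter $n$.

The construction combines the two. We build an unsatisfiable skeleton $U_k$ that $r_k$ cannot refute, replace each of its clauses $\{\overline u,\overline v\}$ by a chain of implications from $u$ to $\overline v$ of length $n$, and double the chain clauses by fresh variables. A short equivalent $G$ will turn out, after a suitable restriction, to consist of clauses each of which depends on fewer than $n/2$ of the chain positions. Such clauses cannot exploit a whole chain, and contracting the chains turns $G$ into something no stronger than $U_k$ itself. For this contraction we need a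 transfer principle for $r_k$, which comes first.

## A recursive form of $r_k$ and the simulation lemma

**Definition.** $R_0:=\{F:\perp\in F\}$. For $k\ge1$ let $F\in R_k$ iff $\perp\in F$ or there is $x\in\mathrm{lit}(F)$ with $\langle x\to0\rangle*F\in R_{k-1}$ and $\langle x\to1\rangle*F\in R_k$.

This is a recursion on $k$ and the number of variables. By induction, all members of $R_k$ are unsatisfiable. For example, $\{\{c_1,c_2\},\{\overline{c_1}\},\{\overline{c_2}\}\}$ is in $R_1$ (use $x=\overline{c_1}$, then $x=\overline{c_2}$) but not in $R_0$. Also $U_1\notin R_1$, because no restriction $\langle x\to0\rangle*U_1$ contains $\perp$.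

*$R_k\subseteq R_{k+1}$.* We use induction on the number of variables, for all $k$. Let $F\in R_k$. If $\perp\in F$ we are done. Otherwise $k\ge1$ and there is $x$ as in the definition. By induction $\langle x\to0\rangle*F\in R_{k-1}\subseteq R_k$ and $\langle x\to1\rangle*F\in R_k\subseteq R_{k+1}$, so $F\in R_{k+1}$.

**Lemma 1 (simulation).** Let $F,F'$ be clause-sets, and let $\sigma$ map the literals over $\mathrm{var}(F)$ to literals or constants $0,1$, with $\sigma(\overline x)=\overline{\sigma(x)}$. Suppose that for every $C\in F$: $1\in\sigma(C)$, or $\sigma(C)$ contains a complementary pair of literals, or there is $D\in F'$ with $D\subseteq\sigma(C)\setminus\{0\}$. (Write $F\le_\sigma F'$.) Then $F\in R_k$ implies $F'\in R_k$.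

*Proof.* The purpose is to copy a computation on $F$ step by step to $F'$. We use induction on the number of variables of $F$, for all $k$. If $\perp\in F$, then $\sigma(\perp)=\emptyset$, and the only possibility is $\perp\in F'$. Otherwise $k\ge1$ and there is $x\in\mathrm{lit}(F)$ with $\langle x\to0\rangle*F\in R_{k-1}$ and $\langle x\to1\rangle*F\in R_k$.

Let $\sigma(x)=1$. The clauses of $\langle x\to1\rangle*F$ are $C\setminus\{\overline x\}$ for $C\in F$ with $x\notin C$. Passing from $C$ to $C\setminus\{\overline x\}$ removes only an element with image $0$, so each of the three possibilities persists. Thus $\langle x\to1\rangle*F\le_\sigma F'$, and $F'\in R_k$ by induction. Let $\sigma(x)=0$. In the same way $\langle x\to0\rangle*F\le_\sigma F'$, so $F'\in R_{k-1}\subseteq R_k$ by induction.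

Let $\sigma(x)=y$ be a literal, so $\sigma(\overline x)=\overline y$. Let $\sigma'$ be $\sigma$ followed by $y\mapsto1$, $\overline y\mapsto0$. We claim
$$\langle x\to1\rangle*F\le_{\sigma'}\langle y\to1\rangle*F'.$$
Let $C\in F$ with $x\notin C$, and $C'=C\setminus\{\overline x\}$.

- If $1\in\sigma(C)$, the responsible literal is not $\overline x$, so it is in $C'$, and $1\in\sigma'(C')$.
- If $y\in\sigma(C)$, the responsible literal is again not $\overline x$, so $1\in\sigma'(C')$. This covers a complementary pair $y,\overline y$, and also the case $y\in D$.
- A complementary pair in $\sigma(C)$ on a variable other than that of $y$ comes from literals other than $\overline x$ and persists in $\sigma'(C')$.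
- If $D\in F'$, $D\subseteq\sigma(C)\setminus\{0\}$ and $y\notin D$, then $D\setminus\{\overline y\}\in\langle y\to1\rangle*F'$. Each element of $D\setminus\{\overline y\}$ is $\sigma(u)$ for some $u\in C$. As it is neither $y$ nor $\overline y$, we have $u\ne\overline x$ and $\sigma'(u)=\sigma(u)$. So $D\setminus\{\overline y\}\subseteq\sigma'(C')\setminus\{0\}$.

This proves the claim. Exchanging $x$ with $\overline x$ and $y$ with $\overline y$ gives $\langle x\to0\rangle*F\le_{\sigma''}\langle y\to0\rangle*F'$, where $\sigma''$ is $\sigma$ followed by $y\mapsto0$, $\overline y\mapsto1$. By induction $\langle y\to1\rangle*F'\in R_k$ and $\langle y\to0\rangle*F'\in R_{k-1}$. If $y\in\mathrm{lit}(F')$, then $F'\in R_k$ by definition. Otherwise $F'=\langle y\to1\rangle*F'\in R_k$. $\square$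

We note three consequences:

1. If $F\in R_k$ and $F\subseteq F'$, then $F'\in R_k$ (take $\sigma$ the identity).
2. If $F\in R_k$, then $\varphi*F\in R_k$ for every partial assignment $\varphi$ (take $\sigma=\varphi$ on its domain and the identity elsewhere: a clause satisfied by $\varphi$ has $1$ in its image, and any other clause $C$ has as $\sigma(C)\setminus\{0\}$ the corresponding clause of $\varphi*F$).
3. $R_k$ is invariant under renaming of variables.

**Lemma 2.** $r_k(F)=\{\perp\}$ iff $F\in R_k$, whatever choices are made in computing $r_k$. So for unsatisfiable $F$: $\mathrm{hd}(F)\le k$ iff $F\in R_k$.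

*Proof.* We use induction on $k$; the case $k=0$ is clear. For $k+1$, a step $F\to\langle x\to1\rangle*F$ with $x\in\mathrm{lit}(F)$ is allowed iff $\langle x\to0\rangle*F\in R_k$, by induction. Suppose a run of such steps ends in $\{\perp\}\in R_{k+1}$. Going backwards, the definition of $R_{k+1}$ shows that all members of the run are in $R_{k+1}$. Conversely let $F\in R_{k+1}$. By consequence 2 all members of any run are in $R_{k+1}$. The last member $F_t$ admits no step, so by the definition of $R_{k+1}$ we have $\perp\in F_t$. If $\mathrm{lit}(F_t)\ne\emptyset$, any $x\in\mathrm{lit}(F_t)$ would allow a step, as $\perp\in\langle x\to0\rangle*F_t$. So $F_t=\{\perp\}$. The second statement follows with $R_k\subseteq R_{k+1}$. $\square$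

## Hubs, links and chains: the clause-sets $U_k$, $H$ and $F_{k,n}$

We now define the skeleton. The building block $A_j(u,v)$ acts logically like the single clause $\{\overline u,\overline v\}$, but hides it behind $j$ nested layers. All variables called new are fresh. For variables $u\ne v$:

- $A_0(u,v):=\{\{\overline u,\overline v\}\}$, called a link.
- For $j\ge1$, with new $a_1,a_2,b_1,b_2$,
$$A_j(u,v):=\{\{a_1,a_2,b_1,b_2\}\}\cup A_{j-1}(a_1,u)\cup A_{j-1}(a_2,u)\cup A_{j-1}(b_1,v)\cup A_{j-1}(b_2,v).$$
- For $k\ge1$, with new $c_1,c_2$: $B_k(u):=\{\{c_1,c_2\}\}\cup A_{k-1}(c_1,u)\cup A_{k-1}(c_2,u)$.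
- For $k\ge1$, with new $a_1,a_2$: $U_k:=\{\{a_1,a_2\}\}\cup B_k(a_1)\cup B_k(a_2)$.

The positive clauses are called hubs. The internal variables of $A_j(u,v)$ are those different from $u,v$, and the internal variables of $B_k(u)$ are those different from $u$. For example, $A_1(u,v)$ is the five-clause set from which we derived $\{\overline u,\overline v\}$ in the section on asymmetric width, and $U_1$ is the set already displayed. A block touches its surroundings only through its one or two arguments. This is what keeps asymmetric width at $2$.

The set $A_j$ contains $4^j$ links, so $U_k$ contains $4\cdot4^{k-1}=4^k$ links. We write a link as $e=\{\overline{u_e},\overline{v_e}\}$, where $A_0(u_e,v_e)$ is the corresponding block. In every use of $A_0$ the first argument is a hub variable of the immediately enclosing block, and each hub variable is used so for only one sub-block. So the $u_e$ are pairwise distinct.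

**Chains.** For each link $e$ take new variables $x_{e,1},\dots,x_{e,n-1}$. Put $z_{e,0}:=u_e$, $z_{e,i}:=x_{e,i}$ for $1\le i\le n-1$, $z_{e,n}:=\overline{v_e}$, and
$$K_{e,i}:=\{\overline{z_{e,i-1}},z_{e,i}\}\qquad(1\le i\le n).$$
Let $H$ consist of the hubs of $U_k$ and all $K_{e,i}$. Write $\hat A_j,\hat B_k,\hat U_k=H$ for the sets obtained from $A_j,B_k,U_k$ by replacing each link by its chain; internal variables then include the chain variables.

**Doubling.** With new variables $w_{e,i}^0,w_{e,i}^1$ let
$$F_{k,n}:=\{\text{hubs of }U_k\}\cup\{K_{e,i}\cup\{w_{e,i}^\varepsilon\}:e\text{ a link},\ 1\le i\le n,\ \varepsilon\in\{0,1\}\}.$$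

*Size and length.* The three hubs of length $2$ contribute $6$. There are $4+4^2+\dots+4^{k-1}=\frac43(4^{k-1}-1)$ hubs of length $4$, one for each block $A_j$ with $j\ge1$, contributing $\frac{16}3(4^{k-1}-1)$. Each of the $4^k$ chains contributes $2n$ clauses of length $3$. The size is therefore
$$6+\tfrac{16}3(4^{k-1}-1)+6n4^k=\tfrac23+\tfrac43\,4^k+6n4^k\le2\cdot4^k+6n4^k\le8n4^k.$$
All clauses have length at most $4$. For $k=n=1$, the set $F_{1,1}$ has the three hubs of $U_1$ and two weakened copies of each of its four links, and size $6+24=30$.

*$F_{k,n}$ is satisfiable:* set all $w$'s and all hub variables to $1$.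

*$H$ is unsatisfiable.* The chain $u\to x_1\to\dots\to\overline v$ gives $\hat A_0(u,v)\models\{\overline u,\overline v\}$. By induction $\hat A_j(u,v)\models\{\overline u,\overline v\}$, since $u=v=1$ forces all four hub variables to $0$. Hence $\hat B_k(u)\models\{\overline u\}$, since $u=1$ forces $c_1=c_2=0$. So $\hat U_k$ forces $a_1=a_2=0$ and violates $\{a_1,a_2\}$.

## The skeleton $U_k$ is not in $R_k$

To show $U_k\notin R_k$ we must see that setting any single literal to $0$ leaves something outside $R_{k-1}$. The next lemma provides the freedom to satisfy whatever part of $U_k$ we want to get rid of.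

**Lemma 3.**

1. If $(\alpha,\beta)\ne(1,1)$, then $\langle u\to\alpha,v\to\beta\rangle*A_j(u,v)$ is satisfiable.
2. For each internal variable $z$ of $A_j(u,v)$ and each $\varepsilon\in\{0,1\}$, $\langle u\to0,v\to0\rangle*A_j(u,v)$ has a satisfying assignment with $z=\varepsilon$.
3. $\langle u\to0\rangle*B_k(u)$ is satisfiable, and for each internal $z$ and each $\varepsilon$ it has a satisfying assignment with $z=\varepsilon$.

*Proof.* (1) The case $j=0$ is clear. Let $j\ge1$. If $\alpha=0$, put $a_1=a_2=1$ and $b_1=b_2=0$. The hub is satisfied, the blocks $A_{j-1}(a_i,u)$ have values $(1,0)$ and the blocks $A_{j-1}(b_i,v)$ have values $(0,\beta)$, so induction applies. If $\alpha=1$, then $\beta=0$. Put $a_i=0$, $b_i=1$; the values are $(0,1)$ and $(1,0)$.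

(2) We use induction on $j$; for $j=0$ there are no internal variables. If $z$ is one of the four variables of the outermost hub, put $z=\varepsilon$ and the other three hub variables equal to $1$. All sub-blocks have second argument $0$, so (1) applies to them. If $z$ is internal to the sub-block of the hub variable $y$, put $y=0$ and the other three equal to $1$. The sub-block of $y$ has values $(0,0)$, so (2) applies to it by induction, and (1) applies to the others.

(3) For satisfiability put $c_1=c_2=1$ and use (1). If $z=c_i$, put $c_i=\varepsilon$, the other $c$ equal to $1$, and use (1). If $z$ is internal to $A_{k-1}(c_i,u)$, put $c_i=0$, the other $c$ equal to $1$, and use (2) for this block and (1) for the other. $\square$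

**Proposition 4.** For $k\ge1$: (a) $\langle u\to1\rangle*B_k(u)\notin R_{k-1}$; (b) $U_k\notin R_k$.

*Proof.* We use induction on $k$, proving for each $k$ first (a), then (b).

**Step (a): $B_k(u)$ with $u=1$ contains a hidden $U_{k-1}$.** For $k=1$ we have $\langle u\to1\rangle*B_1(u)=\{\{c_1,c_2\},\{\overline{c_1}\},\{\overline{c_2}\}\}$, which does not contain $\perp$. Let $k\ge2$. Consider the block $A_{k-1}(c_i,u)$ with hub $\{a_1,a_2,b_1,b_2\}$ and sub-blocks $A_{k-2}(a_l,c_i)$, $A_{k-2}(b_l,u)$. With $u=1$, set $b_1=b_2=0$ and satisfy the blocks $A_{k-2}(b_l,u)$, which have values $(0,1)$, by Lemma 3(1). What remains is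
$$\{\{a_1,a_2\}\}\cup A_{k-2}(a_1,c_i)\cup A_{k-2}(a_2,c_i)=B_{k-1}(c_i).$$
(Two variables on each side of the hub are needed so that a hub of length $2$ remains here, not a unit clause.) Doing this for $i=1,2$, a partial assignment turns $\langle u\to1\rangle*B_k(u)$ into $\{\{c_1,c_2\}\}\cup B_{k-1}(c_1)\cup B_{k-1}(c_2)$, a renamed $U_{k-1}$. It is not in $R_{k-1}$ by (b) for $k-1$. By consequence 2, $\langle u\to1\rangle*B_k(u)\notin R_{k-1}$.

**Step (b): no first move helps on $U_k$.** Since $\perp\notin U_k$, it suffices to show $\langle x\to0\rangle*U_k\notin R_{k-1}$ for every $x\in\mathrm{lit}(U_k)$. Let $i$ be such that $\mathrm{var}(x)=a_i$ or $\mathrm{var}(x)$ is internal to $B_k(a_i)$, and let $\{i,i'\}=\{1,2\}$. If $x=\overline{a_i}$, then $x\to0$ means $a_i\to1$. Add $a_{i'}\to0$ and satisfy $B_k(a_{i'})$ by Lemma 3(3). The hub $\{a_1,a_2\}$ is satisfied, and what remains is $\langle a_i\to1\rangle*B_k(a_i)$. In all other cases ($x=a_i$, or $\mathrm{var}(x)$ internal) put $a_i\to0$, $a_{i'}\to1$, and satisfy $\langle a_i\to0\rangle*B_k(a_i)$ by an assignment that, together with $a_i\to0$, falsifies $x$; this exists by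 Lemma 3(3). What remains is $\langle a_{i'}\to1\rangle*B_k(a_{i'})$. In each case a restriction of $\langle x\to0\rangle*U_k$ is outside $R_{k-1}$ by (a), so $\langle x\to0\rangle*U_k\notin R_{k-1}$ by consequence 2. $\square$

## Removing the doubling variables from the upper bounds

Both upper bounds concern all restrictions of $F_{k,n}$. This step disposes of the $w$'s. Let $\varphi*F_{k,n}$ be unsatisfiable, and extend $\varphi$ to $\varphi^+$ by setting all unassigned $w$'s to $1$. As the $w$'s occur only positively, this only deletes clauses: $\varphi^+*F_{k,n}\subseteq\varphi*F_{k,n}$. Moreover $\varphi^+*F_{k,n}$ is unsatisfiable, being a restriction of an unsatisfiable clause-set. It equals $\theta*H'$, where $\theta$ is the restriction of $\varphi$ to the non-$w$ variables and $H'\subseteq H$ consists of the hubs and those $K_{e,i}$ for which $\varphi$ sets some $w_{e,i}^\varepsilon$ to $0$. Asymmetric width at most $2$ passes to supersets because the same refutation can be used, and membership in $R_{k+1}$ passes to supersets by consequence 1. With Lemma 2, it therefore suffices to show, for all $H'\subseteq H$ and all $\theta$: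
$$\text{if }\theta*H'\text{ is unsatisfiable, then }\mathrm{awid}(\theta*H')\le2\text{ and }\theta*H'\in R_{k+1}.\tag{1}$$
Fix $H'$. Variables assigned by $\theta$ do not occur in $\theta*H'$. The hypotheses of Lemmas 5(b) and 6 below only bound the sets of occurring variables, so this does no harm.

## Completeness of 2-resolution through small interfaces: $F_{k,n}\in\mathcal{WC}_2$

A 2-resolution step is a resolution step with at least one parent of length at most $2$, and in this section "derivable" means derivable by 2-resolution (clauses of the starting set are derivable). A clause is over $S$ if all its variables are in $S$.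

**Definition (2-complete).** For a clause-set $Y$ and a set $S$ of variables, $(Y;S)$ is 2-complete if every assignment of $S$ satisfying all clauses over $S$ that are derivable from $Y$ extends to a satisfying assignment of $Y$.

For example, $(A_1(u,v);\{u,v\})$ is 2-complete: we derived $\{\overline u,\overline v\}$, and by Lemma 3(1) the three assignments satisfying this clause extend to satisfying assignments of $A_1(u,v)$. By contrast $(Y;\emptyset)$ is not 2-complete when $Y$ consists of the eight clauses of length $3$ over three variables: no step is possible, so no clause over $\emptyset$ is derivable, but $Y$ is unsatisfiable.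

**Lemma 5.** (a) If all clauses of $Y$ have length at most $2$, then $(Y;S)$ is 2-complete for every $S$.

(b) Let $y_1,\dots,y_r\notin T$ be distinct variables, and $Y=Y_0\cup\dots\cup Y_r$, where $Y_0=\emptyset$ or $Y_0=\{Z\}$ with $Z\subseteq\{y_1,\dots,y_r\}$, and $\mathrm{var}(Y_i)\subseteq I_i\cup\{y_i\}\cup T_i$ for $i\ge1$ with $T_i\subseteq T$, $|T_i|\le1$, the $I_i$ pairwise disjoint and disjoint from $T\cup\{y_1,\dots,y_r\}$. If all $(Y_i;\{y_i\}\cup T_i)$, $i\ge1$, are 2-complete, then $(Y;T)$ is 2-complete.

*Proof.* (a) All resolvents again have length at most $2$, so every resolution step is allowed. Start with an assignment of $S$ satisfying the derivable clauses over $S$, and extend it variable by variable, keeping all derivable clauses over the assigned variables satisfied. If a variable $z$ could not be added, there would be derivable clauses $C\cup\{z\}$ and $D\cup\{\overline z\}$ with $C,D$ over the assigned variables and falsified. Their resolvent $C\cup D$ is complement-free, being falsified by an assignment, and it is derivable and falsified, a contradiction. In the end all clauses of $Y$ are satisfied.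

(b) Let $\tau$ be an assignment of $T$ satisfying all clauses over $T$ derivable from $Y$. Let $P_i$ be the set of clauses over $\{y_i\}\cup T_i$ derivable from $Y_i$. They have length at most $2$, and they are derivable from $Y$.

**Step 1: choose the values of the $y_i$.** No clause of $P_i$ over $T_i$ is falsified by $\tau$. Nor are there $C\cup\{y_i\},\,C'\cup\{\overline{y_i}\}\in P_i$ with $C,C'$ over $T_i$ and both falsified by $\tau$: the resolvent $C\cup C'$ would be derivable, over $T$, and falsified. Call $i$ forced if there is $C_i\cup\{\overline{y_i}\}\in P_i$ with $C_i$ (over $T_i$) falsified by $\tau$. Put $y_i=0$ if $i$ is forced, and $y_i=1$ otherwise. Then all clauses of $P_i$ are satisfied: a clause $C'\cup\{\overline{y_i}\}$ with $C'$ falsified makes $i$ forced, and a clause $C\cup\{y_i\}$ with $C$ falsified excludes that $i$ is forced.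

**Step 2: the hub is satisfied.** Let $Y_0=\{Z\}$ and suppose all $i$ with $y_i\in Z$ are forced. Resolve $Z$ successively with the clauses $C_i\cup\{\overline{y_i}\}$, $y_i\in Z$. Each of them has length at most $2$, so these are 2-resolution steps, however long the other parent is. No complementary pairs arise, because the $C_i$ are over $T$ and falsified by $\tau$, and the $y_i$ occur only positively in the clauses being reduced. We derive $\bigcup_{y_i\in Z}C_i$, a clause over $T$ falsified by $\tau$, a contradiction. (If $Z=\perp$, the clause $\perp$ itself is the contradiction.) So some $y_i\in Z$ has value $1$.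

**Step 3: extend into the parts.** By 2-completeness of $(Y_i;\{y_i\}\cup T_i)$ the assignment extends to a satisfying assignment of each $Y_i$, using only further variables in $I_i$. The $I_i$ are pairwise disjoint, so these extensions fit together. $\square$

**Application.** We go up through the construction, for arbitrary $\theta$. The set $(\theta*(H'\cap\hat A_j(u,v));\{u,v\})$ is 2-complete for all $j\ge0$ and every block $\hat A_j(u,v)$ of $H$. For $j=0$ all clauses have length at most $2$, and Lemma 5(a) applies. For $j\ge1$ use Lemma 5(b) with $T=\{u,v\}$, the $y_i$ being the four hub variables, $Y_0$ the restriction by $\theta$ of the outermost hub (empty if it is satisfied or not in $H'$), $Y_i$ the restricted sub-block of $y_i$, $T_i$ equal to $\{u\}$ or $\{v\}$, and $I_i$ the internal variables of that sub-block; the $Y_i$ satisfy the hypothesis by induction. Next, $(\theta*(H'\cap\hat B_k(a));\{a\})$ is 2-complete by Lemma 5(b) with $T=T_i=\{a\}$, the $y_i$ being $c_1,c_2$. Finally, $(\theta*H';\emptyset)$ is 2-complete by Lemma 5(b) with $T=T_i=\emptyset$, the $y_i$ being $a_1,a_2$. If $\theta*H'$ is unsatisfiable, the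 empty assignment does not extend, so some derivable clause over $\emptyset$ is not satisfied, which means that $\perp$ is derivable. So $\mathrm{awid}(\theta*H')\le2$. This is the first half of (1), and hence $F_{k,n}\in\mathcal{WC}_2$.

## One level of $R$ per layer: $F_{k,n}\in\mathcal{UC}_{k+1}$

**Lemma 6.** Let $y_1,\dots,y_r$ be distinct variables, $Y=Y_0\cup\dots\cup Y_r$ unsatisfiable, $Y_0=\emptyset$ or $Y_0=\{Z\}$ with $Z\subseteq\{y_1,\dots,y_r\}$, $\mathrm{var}(Y_i)\subseteq I_i\cup\{y_i\}$ for $i\ge1$, the $I_i$ pairwise disjoint and disjoint from $\{y_1,\dots,y_r\}$.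

(a) Let $j\ge1$. If for all $i\ge1$ and $\varepsilon$ the clause-set $\langle y_i\to\varepsilon\rangle*Y_i$ is satisfiable or in $R_{j-1}$, then $Y\in R_j$.

(b) If each $Y_i$ $(i\ge1)$ is $\theta*K'$ for a subset $K'$ of the chain of a link $e$ with $u_e=y_i$, where $\theta$ assigns $v_e$, then $Y\in R_1$.

*Proof.* (a) Suppose some $Y_i$, $i\ge1$, is unsatisfiable. Then $\langle y_i\to\varepsilon\rangle*Y_i$ is unsatisfiable, hence in $R_{j-1}$, for both $\varepsilon$. If $y_i$ occurs in $Y_i$, then $Y_i\in R_j$ by definition, as $R_{j-1}\subseteq R_j$. If not, then $Y_i=\langle y_i\to0\rangle*Y_i\in R_{j-1}\subseteq R_j$. By consequence 1, $Y\in R_j$.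

Now let all $Y_i$, $i\ge1$, be satisfiable. Their variable sets are disjoint, so $Y_0=\emptyset$ would make $Y$ satisfiable; hence $Y_0=\{Z\}$. For each $y_i\in Z$ the set $\langle y_i\to1\rangle*Y_i$ is unsatisfiable: otherwise we could satisfy $Y_i$ with $y_i=1$, thereby satisfy $Z$, and satisfy the other $Y_{i'}$ independently. So $\langle y_i\to1\rangle*Y_i\in R_{j-1}$. After renumbering let $Z=\{y_1,\dots,y_q\}$, and let $Y^{(l)}:=\langle y_1\to0,\dots,y_l\to0\rangle*Y$. For $l<q$ the variable $y_{l+1}$ occurs in $Y^{(l)}$, namely in the rest of $Z$, and
$$\langle y_{l+1}\to1\rangle*Y^{(l)}\supseteq\langle y_{l+1}\to1\rangle*Y_{l+1}\in R_{j-1},$$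
because $y_1,\dots,y_l$ do not occur in $Y_{l+1}$. So, using the literal $\overline{y_{l+1}}$ in the definition of $R_j$, $Y^{(l+1)}\in R_j$ implies $Y^{(l)}\in R_j$. Since $\perp\in Y^{(q)}$, we get $Y=Y^{(0)}\in R_j$. (For $Z=\perp$ we have $q=0$.)

(b) Apply unit-clause propagation to $Y$. For a unit clause $\{x\}$ of a clause-set without $\perp$, setting $x\to1$ is a legal step for $R_1$, as $\langle x\to0\rangle$ produces $\perp$; and it preserves unsatisfiability. If $\perp$ appears, then $Y\in R_1$. Suppose the propagation stops without $\perp$. Then no clause of length at most $1$ is left. So the chain clauses left are full clauses $\{\overline{z_{e,l-1}},z_{e,l}\}$, and $l\le n-1$, because $v_e$ is assigned and $K_{e,n}$ has thus been satisfied or shortened. Now set all remaining variables $z_{e,l}$ $(0\le l\le n-1)$ and all other remaining hub variables to $1$. Each remaining chain clause contains the variable $z_{e,l}$ positively, and what remains of the hub is positive and non-empty. So everything is satisfied, a contradiction. $\square$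

**Application.** Let $\theta$ be arbitrary. We go up through the layers again.

**Step (i): if $j\ge1$, $\theta$ assigns $u,v$, and $\theta*(H'\cap\hat A_j(u,v))$ is unsatisfiable, then it is in $R_j$.** For $j=1$ this is Lemma 6(b): the four chains belong to links with $u_e=y_i$ a hub variable and $v_e\in\{u,v\}$ assigned. For $j\ge2$ apply Lemma 6(a): in $\langle y_i\to\varepsilon\rangle*Y_i$ both ends of the sub-block of level $j-1\ge1$ are assigned, so it is satisfiable or, by induction, in $R_{j-1}$. (If $\theta$ already assigns $y_i$, then $y_i$ does not occur in $Y_i$, and the same holds for $Y_i=\langle y_i\to\varepsilon\rangle*Y_i$.)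

**Step (ii): if $\theta$ assigns $a$ and $\theta*(H'\cap\hat B_k(a))$ is unsatisfiable, then it is in $R_k$.** For $k=1$ use Lemma 6(b), with $u_e=c_i$ and $v_e=a$. For $k\ge2$ use Lemma 6(a) with $j=k$: in $\langle c_i\to\varepsilon\rangle*Y_i$ both ends $c_i,a$ of the block of level $k-1\ge1$ are assigned, and (i) applies.

**Step (iii): if $\theta*H'$ is unsatisfiable, then it is in $R_{k+1}$.** Use Lemma 6(a) with $j=k+1$, the $y_i$ being $a_1,a_2$: by (ii), $\langle a_i\to\varepsilon\rangle*Y_i$ is satisfiable or in $R_k$.

This is the second half of (1), and hence $F_{k,n}\in\mathcal{UC}_{k+1}$.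

## A short equivalent clause-set cannot follow a whole chain: the lower bound

Let $h:=\lceil n/2\rceil$, let $G\in\mathcal{UC}_k$ be equivalent to $F:=F_{k,n}$, and suppose for contradiction that $G$ has fewer than $2^h$ clauses. We shall find an $s$ and a $\sigma$ with $\varphi_s*G\le_\sigma U_k$ and $\varphi_s*G\in R_k$, contradicting Proposition 4(b) via Lemma 1.

**Step 1: a restriction that removes all clauses touching many chain positions.** For $s:\{(e,i)\}\to\{0,1\}$ let $\varphi_s$ set $w_{e,i}^{s(e,i)}\to0$ and $w_{e,i}^{1-s(e,i)}\to1$ for all $e,i$. Then $\varphi_s*F=H$ is unsatisfiable. So $\varphi_s*G$ is unsatisfiable, by equivalence, and $\varphi_s*G\in R_k$ by $\mathrm{hd}(G)\le k$ and Lemma 2. For $D\in G$ let $W(D)$ be the set of $(e,i)$ such that at least one of $w_{e,i}^0,w_{e,i}^1$ occurs in $D$, positively or negatively.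

Choose $s$ uniformly at random. For $(e,i)\in W(D)$ fix a literal of $D$ on $w_{e,i}^0$ or $w_{e,i}^1$; it is falsified by $\varphi_s$ for exactly one of the two values of $s(e,i)$. If $D$ is not satisfied by $\varphi_s$, all these literals are falsified. By independence this has probability at most $2^{-|W(D)|}$. So the expected number of $D\in G$ with $|W(D)|\ge h$ that are not satisfied by $\varphi_s$ is at most $|G|\,2^{-h}<1$. Fix $s$ such that there is no such $D$: every $D\in G$ not satisfied by $\varphi_s$ has $|W(D)|\le h-1$. This is where the doubling is used: $\varphi_s$ may choose freely which of the two copies of each chain clause to activate.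

**Step 2: each surviving clause follows from the hubs and fewer than $h$ chain clauses.** Let $D\in G$ be not satisfied by $\varphi_s$, and let $D'$ be $D$ without its literals on $w$-variables. Those are all falsified by $\varphi_s$, so $\varphi_s*G$ is the set of these $D'$. Let
$$T:=W(D),\qquad H_T:=\{\text{hubs}\}\cup\{K_{e,i}:(e,i)\in T\}.$$

**Lemma 7.** $H_T\models D'$.

*Proof.* Let $\varphi'$ set a $w$-variable to $0$ if it occurs positively in $D$, and set every other $w$-variable to $1$. As $D$ is complement-free, $\varphi'$ falsifies all literals of $D$ on $w$-variables, including the negative ones. If $(e,i)\notin T$, then $\varphi'$ sets both $w_{e,i}^0$ and $w_{e,i}^1$ to $1$, so both clauses $K_{e,i}\cup\{w_{e,i}^\varepsilon\}$ are satisfied; hence $\varphi'*F\subseteq H_T$. Now let $\beta$ be an assignment of the non-$w$ variables (of $F$ and $G$) satisfying $H_T$. Then $\beta\cup\varphi'$ satisfies $F$, hence $G$, hence $D$. As $\varphi'$ falsifies the literals of $D$ on $w$-variables, $\beta$ satisfies $D'$. $\square$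

**Step 3: contract every chain at its middle.** Let $c:=\lfloor(n-1)/2\rfloor$. Then $c+1=\lfloor(n+1)/2\rfloor=h$, and $n-c=n-h+1\ge h$ because $2h\le n+1$. Let $\sigma$ be the identity on the variables of $U_k$, let
$$\sigma(x_{e,i})=u_e\ \text{ for }i\le c,\qquad\sigma(x_{e,i})=\overline{v_e}\ \text{ for }i>c,$$
and let $\sigma(z)=0$ for all other variables $z$ of $\varphi_s*G$, that is, those not occurring in $F$; extend to complements by $\sigma(\overline z)=\overline{\sigma(z)}$. Under $\sigma$ all implications of a chain become trivial except the one in the middle, which becomes $u_e\to\overline{v_e}$, the link.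

**Lemma 8.** For every clause $D'$ of $\varphi_s*G$: $1\in\sigma(D')$, or $\sigma(D')$ contains a complementary pair, or $\sigma(D')$ contains a clause of $U_k$ as a subset.

*Proof.* Suppose not. Put $N:=\sigma(D')\setminus\{0\}$, a set of literals over $\mathrm{var}(U_k)$ without complementary pairs, and let $\alpha$ be the partial assignment that assigns exactly the variables of $N$ and falsifies all literals of $N$. We construct an assignment $\beta$ satisfying $H_T$ and falsifying $D'$, which contradicts Lemma 7.

*Variables not in $F$* get value $0$. Their literals in $D'$ are positive, as $1\notin\sigma(D')$, so these are falsified.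

*Variables of $U_k$.* Let $\beta$ extend $\alpha$ by value $1$ on the variables of $U_k$ not assigned by $\alpha$. The literals of $D'$ over $\mathrm{var}(U_k)$ lie in $N$, so they are falsified. Each hub is a clause of $U_k$, so it is not contained in $N$ and contains some $y\notin N$. Then $\alpha$ does not give $y$ the value $0$, so $\beta(y)=1$. So all hubs are satisfied.

*Chain variables: what is required.* Consider a link $e$ with $u=u_e$, $v=v_e$. To falsify the literals of $D'$ on the $x_{e,i}$ it suffices that, for those $x_{e,i}$ occurring in $D'$,
$$\beta(x_{e,i})=\beta(u)\ \text{ if }i\le c,\qquad\beta(x_{e,i})=1-\beta(v)\ \text{ if }i>c.\tag{2}$$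
Indeed, let $i\le c$. If $x_{e,i}\in D'$, then $u\in N$, so $\beta(u)=\alpha(u)=0$. If $\overline{x_{e,i}}\in D'$, then $\overline u\in N$, so $\beta(u)=\alpha(u)=1$. For $i>c$: if $x_{e,i}\in D'$, then $\overline v\in N$ and $\beta(v)=\alpha(v)=1$; if $\overline{x_{e,i}}\in D'$, then $v\in N$ and $\beta(v)=\alpha(v)=0$. In all four cases (2) falsifies the literal. Note that if some $x_{e,i}$ with $i\le c$ occurs in $D'$, then $\alpha$ assigns $u$; and if some $x_{e,i}$ with $i>c$ occurs, then $\alpha$ assigns $v$.

*Case $(\beta(u),\beta(v))\ne(1,1)$.* Put $\beta(x_{e,i})=\beta(u)$ for all $i\le c$ and $\beta(x_{e,i})=1-\beta(v)$ for all $i>c$. Then (2) holds. The values of $z_{e,0},\dots,z_{e,n}$ are first $\beta(u)$, then $1-\beta(v)$ (recall $z_{e,n}=\overline v$), and $\beta(u)\le1-\beta(v)$. So they are non-decreasing, and all $K_{e,i}$ are satisfied.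

*Case $\beta(u)=\beta(v)=1$.* If $\alpha$ assigned both $u$ and $v$, it would give both the value $1$, so $\overline u,\overline v\in N$, and $N$ would contain the clause $\{\overline u,\overline v\}$ of $U_k$. Hence at least one of $u,v$ is unassigned by $\alpha$. We choose $t\in\{1,\dots,n\}$ with $(e,t)\notin T$ and set $z_{e,i}=1$ for $i<t$ and $z_{e,i}=0$ for $i\ge t$. This agrees with $z_{e,0}=u=1$ and $z_{e,n}=\overline v=0$, and among the clauses of this chain it falsifies only $K_{e,t}$, which is not in $H_T$. It remains to choose $t$ so that (2) holds.

- If $u$ is unassigned by $\alpha$, no $x_{e,i}$ with $i\le c$ occurs in $D'$. Choose $t\in\{1,\dots,c+1\}$ with $(e,t)\notin T$, which is possible since $|T|\le h-1<h=c+1$. For $i>c$ we have $i\ge t$ and the value $0=1-\beta(v)$, as required.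
- If $v$ is unassigned by $\alpha$, no $x_{e,i}$ with $i>c$ occurs in $D'$. Choose $t\in\{c+1,\dots,n\}$ with $(e,t)\notin T$, which is possible since $|T|\le h-1<h\le n-c$. For $i\le c$ we have $i<t$ and the value $1=\beta(u)$, as required.

The chains of different links have no chain variables in common, so these choices can be made independently. Thus $\beta$ satisfies $H_T$ and falsifies $D'$, contradicting Lemma 7. $\square$

**Step 4: transfer to $U_k$.** Lemma 8 says $\varphi_s*G\le_\sigma U_k$. Since $\varphi_s*G\in R_k$ by Step 1, Lemma 1 yields $U_k\in R_k$. This contradicts Proposition 4(b). So $G$ has at least $2^{\lceil n/2\rceil}$ clauses. As $F$ is satisfiable, $G$ is satisfiable, so $\perp\notin G$, every clause of $G$ contains at least one literal, and the size of $G$ is at least $2^{\lceil n/2\rceil}$ as well. Together with $F_{k,n}\in\mathcal{WC}_2\cap\mathcal{UC}_{k+1}$ and the bounds on size and clause length, this proves Theorem A, and with it Theorems B and C and Corollary D. The conjecture is true. $\square$
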